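\title{Isostatic frameworks in the plane with dihedral symmetry $C_{2v}$ or $C_{3v}$}

\begin{abstract}
We consider bar-joint frameworks in the plane that are symmetric under the dihedral group $C_{2v}$ of order $4$ or $C_{3v}$ of order $6$, with vertices allowed on the mirror lines. We prove that such a framework, placed as generically as its symmetry allows, is isostatic if and only if its graph satisfies the Laman conditions and the necessary counts on the vertices and edges fixed by the elements of the group. These counts leave exactly one edge orbit with nontrivial stabilizer. On the remaining edge orbits the Laman inequalities become the independence condition of a count matroid, and a discharging argument shows that a symmetric reduction to a smaller graph is always available.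
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Frameworks and the Laman conditions}

A \emph{framework} in the plane is a pair $(G,p)$, where $G=(V,E)$ is a finite simple graph and $p\colon V\to\mathbb{R}^2$ is a map. One thinks of the edges as rigid bars and of the vertices as joints. An assignment of velocities $\xi\colon V\to\mathbb{R}^2$ preserves the lengths of the bars to first order if
\begin{equation}\label{eq:motion}
(p(x)-p(y))\cdot(\xi(x)-\xi(y))=0\qquad\text{for every edge } xy\in E .
\end{equation}
Such a $\xi$ is an \emph{infinitesimal motion}. The coefficient matrix of the linear system \eqref{eq:motion} is the \emph{rigidity matrix} $R(G,p)$. It has one row for each edge and two columns for each vertex; the row of $xy$ has the entries $p(x)-p(y)$ in the columns of $x$, the entries $p(y)-p(x)$ in the columns of $y$, and zeros elsewhere.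

Let $J$ be the rotation by $\pi/2$. The maps $\xi(v)=t+rJp(v)$ with $t\in\mathbb{R}^2$ and $r\in\mathbb{R}$ satisfy the equation in \eqref{eq:motion} for every pair $x,y$, because $z\cdot Jz=0$. They are the \emph{trivial motions}, and they form a space of dimension $3$ unless all points $p(v)$ coincide. For $|V|\ge2$ the framework is \emph{isostatic} if it is infinitesimally rigid and the rows of $R(G,p)$ are independent, that is, if
\[
\operatorname{rank}R(G,p)=|E|=2|V|-3 .
\]
Call $G$ \emph{Laman-sparse} if $|E'|\le 2|V'|-3$ for every subgraph $(V',E')$ with $|V'|\ge2$. The graph satisfies the \emph{Laman conditions} if it is Laman-sparse and $|E|=2|V|-3$.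

\begin{lemma}\label{lem:rank}
If the rows of $R(G,p)$ are independent, then $G$ is Laman-sparse.
\end{lemma}

\begin{proof}
Let $(V',E')$ be a subgraph with $|V'|\ge2$. The rows of $E'$ are independent and vanish outside the $2|V'|$ columns of $V'$. If the points of $V'$ do not all coincide, the trivial motions of $V'$ form a $3$-dimensional subspace of the kernel, so $|E'|\le2|V'|-3$. If they all coincide, the rows of $E'$ are zero, so $E'=\emptyset$.
\end{proof}

Thus the graph of an isostatic framework satisfies the Laman conditions. For positions $p$ that are generic without any constraint, the textbook characterization of rigidity in the plane says that these conditions are also sufficient. We shall not use this fact, but it sets the question: a symmetric framework is never in generic position, and one asks what must be added to the Laman conditions.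

\subsection{Symmetric frameworks and the main theorem}

Let $|V|\ge2$, let $\Gamma$ be a finite group, and let $\theta\colon\Gamma\to\operatorname{Aut}(G)$ and $\tau\colon\Gamma\to\mathcal{O}(\mathbb{R}^2)$ be injective homomorphisms. The framework $(G,p)$ is \emph{$\Gamma$-symmetric} if $\tau(\gamma)p(v)=p(\theta(\gamma)(v))$ for all $v\in V$ and $\gamma\in\Gamma$. The action $\theta$ need not be free on $V$. A $\Gamma$-symmetric framework is \emph{$\Gamma$-generic} if $R(G,p)$ has maximum rank among all $\Gamma$-symmetric realizations of $G$ with the same $\theta$ and $\tau$. We identify $\Gamma$ with the matrix group $\tau(\Gamma)$ and write $\gamma v$ for $\theta(\gamma)(v)$, so that symmetry reads $p(\gamma v)=\gamma p(v)$.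

For $\gamma\in\Gamma$ let $V_\gamma$ be the set of vertices fixed by $\gamma$ and $E_\gamma$ the set of edges fixed by $\gamma$; an edge is fixed if both ends are fixed or if the ends are swapped. Let $C_n$ be the rotation about the origin by $2\pi/n$. The following counts are known to be necessary: if a $\Gamma$-symmetric framework in the plane is isostatic, then
\begin{itemize}
\item[(a)] $|E_s|=1$ for every reflection $s\in\Gamma$;
\item[(b)] if $C_2\in\Gamma$, then $|V_{C_2}|=0$ and $|E_{C_2}|=1$;
\item[(c)] if $C_3\in\Gamma$, then $|V_{C_3}|=0$;
\item[(d)] $C_n\notin\Gamma$ for every $n>3$.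
\end{itemize}
A comparison of traces shows where (a)--(c) come from. The group acts on velocity fields by
\begin{equation}\label{eq:action}
(\gamma\xi)(\gamma v)=\gamma\,\xi(v)
\end{equation}
and on $\mathbb{R}^E$ by permuting the edges. Since $\gamma$ is orthogonal, the left side of \eqref{eq:motion} for $\gamma\xi$ at the edge $\gamma(xy)$ equals the left side for $\xi$ at $xy$; so $R(G,p)\colon(\mathbb{R}^2)^V\to\mathbb{R}^E$ is equivariant. If $(G,p)$ is isostatic, this map is onto and its kernel is the $3$-dimensional space of trivial motions. The trace of $\gamma$ is $|E_\gamma|$ on $\mathbb{R}^E$ and $|V_\gamma|\operatorname{tr}\gamma$ on $(\mathbb{R}^2)^V$. On the trivial motions it is $\operatorname{tr}\gamma+\det\gamma$, since $\gamma$ sends the translation $t$ to $\gamma t$ and, as $\gamma J=(\det\gamma)J\gamma$, multiplies the field $Jp$ by $\det\gamma$. Hence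
\[
|E_\gamma|=(|V_\gamma|-1)\operatorname{tr}\gamma-\det\gamma .
\]
This reads $|E_s|=1$ for a reflection, $|E_{C_2}|=1-2|V_{C_2}|$ for $C_2$, and $|E_{C_3}|=-|V_{C_3}|$ for $C_3$, which gives (a), (b) and (c).

The rotations in a finite subgroup of $\mathcal{O}(\mathbb{R}^2)$ form a cyclic group generated by some $C_n$, and (d) forces $n\le3$. So five nontrivial groups can occur: the group $C_s$ generated by one reflection, the rotation groups generated by $C_2$ and by $C_3$, the group $C_{2v}$ of order $4$ generated by the reflections in two perpendicular lines through the origin, and the group $C_{3v}$ of order $6$ generated by the reflections in two lines through the origin at angle $\pi/3$. For the first three, a theorem of Schulze states that a $\Gamma$-generic framework is isostatic if and only if $G$ satisfies the Laman conditions and the counts (a)--(d); for $C_s$ this includes vertices on the mirror line, and for the two rotation groups the counts force the action on $V$ to be free. The problem of proving or disproving the same statement for each of the two dihedral groups comes from \cite{problem}. We show that it holds for both.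

\begin{theorem}\label{thm:main}
Let $D\in\{C_{2v},C_{3v}\}$, let $G,\Gamma,\theta,\tau$ be as above with $\tau(\Gamma)=D$, and let $(G,p)$ be a $\Gamma$-generic $\Gamma$-symmetric framework in $\mathbb{R}^2$. Then $(G,p)$ is isostatic if and only if $G$ satisfies the Laman conditions and the counts \textup{(a)--(d)} hold, with \textup{(a)} applied to every reflection in $D$.
\end{theorem}

Count (d) holds automatically for these two groups. The proof does not use the theorem for $C_s$, $C_2$ and $C_3$.

\subsection{Two prisms}

One graph with two different actions shows that the Laman conditions alone do not decide the question. Let $\Gamma=C_{3v}$, generated by $C=C_3$ and $\sigma=\operatorname{diag}(1,-1)$, and let $e_1=(1,0)$, $e_2=(0,1)$. We use that $1+C+C^2=0$ and that $C$ commutes with $J$. We also use that an infinitesimal motion of a nondegenerate triangle is trivial: in the columns of each vertex only two rows are nonzero and their entries are independent vectors, so the three rows are independent and the kernel has dimension $6-3=3$. The prism is the graph made of two triangles and a perfect matching between them; it has $9=2\cdot6-3$ edges.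

\begin{example}[the matching along the mirrors]\label{ex:prismbad}
Take vertices $a_i,b_i$ ($i\in\mathbb{Z}_3$), the triangles $a_0a_1a_2$ and $b_0b_1b_2$, the edges $a_ib_i$, and the action $Ca_i=a_{i+1}$, $\sigma a_i=a_{-i}$, and likewise for the $b_i$. As $\sigma$ fixes $a_0$ and $b_0$, the symmetric realizations are $p(a_i)=\alpha C^ie_1$, $p(b_i)=\beta C^ie_1$ (Figure~\ref{fig:examples}, left). Here $\sigma$ fixes the three edges $a_0b_0$, $a_1a_2$, $b_1b_2$, so (a) fails. One sees the defect directly: for $\alpha\beta\ne0$ the field $\xi(a_i)=Jp(a_i)$, $\xi(b_i)=0$ turns one triangle against the other, satisfies \eqref{eq:motion} on $a_ib_i$ because $C^ie_1\cdot JC^ie_1=0$, and is not trivial.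
\end{example}

\begin{example}[the matching across the mirrors]\label{ex:prismgood}
Let $\Gamma$ act freely on the six vertices $\gamma w$, and take the triangles $\{C^iw\}$ and $\{C^i\sigma w\}$ and the edges $C^i\{w,\sigma w\}$ (Figure~\ref{fig:examples}, middle). Every reflection swaps the two triangles and fixes exactly one matching edge, so (a) and (c) hold. Let $p(w)=(x,y)$ with $xy\ne0$. An infinitesimal motion has the form $t+rJp$ on the first triangle and $t'+r'Jp$ on the second. The edge $\{w,\sigma w\}$ has direction $e_2$, and $e_2\cdot Jp(w)=e_2\cdot J\sigma p(w)=x$. So the three matching edges give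
\[
C^ie_2\cdot(t-t')+(r-r')x=0\qquad(i=0,1,2).
\]
The sum over $i$ gives $r=r'$, and then $t=t'$ because the vectors $C^ie_2$ span the plane. The kernel has dimension $3$, the nine rows are independent, and the framework is isostatic. In particular the prism satisfies the Laman conditions, by Lemma~\ref{lem:rank}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \s in {0,4.6,9.2}
  \foreach \a in {0,60,120}
    \draw[dashed,gray,xshift=\s cm] (\a:2)--({\a+180}:2);
\draw (0:1.6)--(120:1.6)--(240:1.6)--cycle (0:0.7)--(120:0.7)--(240:0.7)--cycle;
\foreach \a in {0,120,240}{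
  \draw[very thick] (\a:0.7)--(\a:1.6);
  \fill (\a:0.7) circle (2.2pt) (\a:1.6) circle (2.2pt);}
\begin{scope}[xshift=4.6cm]
\draw (20:1.6)--(140:1.6)--(260:1.6)--cycle (-20:1.6)--(100:1.6)--(220:1.6)--cycle;
\foreach \a in {0,120,240}{
  \draw[very thick] ({\a+20}:1.6)--({\a-20}:1.6);
  \fill ({\a+20}:1.6) circle (2.2pt) ({\a-20}:1.6) circle (2.2pt);}
\end{scope}
\begin{scope}[xshift=9.2cm]
\draw (0:1.6)--(120:1.6)--(240:1.6)--cycle;
\foreach \a in {0,120,240}{
  \draw[very thick] (\a:1.6)--({\a+180}:0.8);
  \fill (\a:1.6) circle (2.2pt) ({\a+180}:0.8) circle (2.2pt);}
\end{scope}
\end{tikzpicture}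
\caption{Three frameworks with $C_{3v}$ symmetry; the mirrors are dashed. Left: a prism with its matching (thick) along the mirrors; each reflection fixes three edges, and the inner triangle can turn infinitesimally. Middle: a prism with its matching (thick) across the mirrors; each reflection fixes one edge, and the framework is isostatic. Right: $K_{3,3}$ with one color class at the corners of a triangle and the other at the midpoints of the sides; the six half-sides and the three medians (thick) are the edges, and the framework is isostatic.}
\label{fig:examples}
\end{figure}

\subsection{Plan of the proof}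

Necessity in Theorem~\ref{thm:main} is already done, so the task is to find, for a graph satisfying all the conditions, one symmetric realization with independent rows. We argue by induction on the number of vertices, removing whole vertex orbits. Section~\ref{sec:stress} shows on $K_{3,3}$ how a special position replaces a vertex orbit by an edge orbit. In Section~\ref{sec:orbits} we pass to orbits: the counts leave exactly one edge orbit with nontrivial stabilizer, and the Laman inequalities turn into a count on the other edge orbits. This leads to Theorem~\ref{thm:strong}, a stronger statement suited to induction. Section~\ref{sec:matroid} shows that the count defines a matroid. Section~\ref{sec:moves} collects the geometric reductions, and Section~\ref{sec:available} uses the matroid to show that an orbit of low degree can be reduced except in four configurations. In Section~\ref{sec:discharge} a discharging argument shows that these exceptions cannot block the induction.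

\section{Stresses and special positions}\label{sec:stress}

Let $(G,p)$ be a framework and $\omega\colon E\to\mathbb{R}$. For a set $A\subseteq E$ the \emph{force of $A$ at the vertex $y$} is
\[
\phi_A(y)=\sum_{xy\in A}\omega_{xy}\,(p(y)-p(x)).
\]
We say that $\omega$ is in \emph{equilibrium at $y$} if $\phi_E(y)=0$, and that $\omega$ is a \emph{stress} if it is in equilibrium at every vertex. The vector $\phi_E(y)$ is the part of the row combination $\omega^{T}R(G,p)$ in the columns of $y$. So the rows of $R(G,p)$ are independent if and only if the only stress is $0$. For example, the edges of a path whose consecutive points are distinct have independent rows: equilibrium at an end vertex kills the coefficient of the end edge, and one proceeds along the path.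

\begin{example}[$K_{3,3}$]\label{ex:k33}
Let $C_{3v}$ act on vertices $a_i,b_i$ as in Example~\ref{ex:prismbad}, so that $p(a_i)=\alpha C^ie_1$ and $p(b_i)=\beta C^ie_1$, but take all nine pairs $a_ib_k$ as edges. Now $\sigma$ fixes only the edge $a_0b_0$, and the counts hold. To show that $\Gamma$-generic realizations are isostatic it suffices to find one pair $(\alpha,\beta)$ with independent rows, and we are free to choose it degenerate. Take $\beta=1$, $\alpha=-\frac12$. Then $p(a_0)$ is the midpoint of $p(b_1)$ and $p(b_2)$ (Figure~\ref{fig:examples}, right). Let $\omega$ be a stress. At $a_0$ the edges to $b_1,b_2$ are vertical and opposite of equal length, and the edge to $b_0$ is horizontal. Equilibrium forces $\omega_{a_0b_0}=0$ and $\omega_{a_0b_1}=\omega_{a_0b_2}=\lambda_0$. The force of $a_0b_1$ at $b_1$ is $\lambda_0(p(b_1)-p(a_0))=\frac{\lambda_0}{2}(p(b_1)-p(b_2))$, and the force of $a_0b_2$ at $b_2$ is its negative. These are the forces of an edge $b_1b_2$ with coefficient $\lambda_0/2$. The same happens at $a_1$ and $a_2$, with numbers $\lambda_1,\lambda_2$. So $\omega$ induces the stress $(\lambda_i/2)$ of the triangle $b_0b_1b_2$, which has no nonzero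 stress. Hence $\omega=0$.
\end{example}

Three features of this example recur throughout. Independence at one degenerate position suffices. A vertex orbit is traded for an orbit of new edges on a smaller vertex set. And the edge orbit fixed by reflections may change its shape in the process: the three medians were replaced by the three sides. The next lemma isolates the linear algebra. Note that the stress is never assumed to be symmetric.

\begin{lemma}[replacement]\label{lem:replace}
Let $(G,p)$ be a framework and $O\subseteq V$. Let the edges meeting $O$ be partitioned into $A_0,A_1,\dots,A_k$ $(k\ge0)$, and let $\{a_i,b_i\}\subseteq V\setminus O$ $(1\le i\le k)$ be distinct pairs that are not edges of $G$, with $p(a_i)\ne p(b_i)$. Assume: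
\begin{itemize}
\item[(1)] for $i\ge1$ the rows of $A_i$ are independent, and all ends of edges of $A_i$ lie in $O\cup\{a_i,b_i\}$;
\item[(2)] every $\omega\colon E\to\mathbb{R}$ that is in equilibrium at all vertices of $O$ vanishes on $A_0$ and satisfies $\phi_{A_i}(y)=0$ for all $y\in O$ and $i\ge1$.
\end{itemize}
Let $G'$ be the graph on $V\setminus O$ obtained from $G-O$ by adding the edges $a_ib_i$. If the rows of $R(G',p|_{V\setminus O})$ are independent, so are the rows of $R(G,p)$.
\end{lemma}

\begin{proof}
Let $\omega$ be a stress of $(G,p)$ and $i\ge1$. By (1) and (2), $\phi_{A_i}$ vanishes outside $\{a_i,b_i\}$. For every trivial motion $\xi$,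
\[
\sum_{y}\phi_{A_i}(y)\cdot\xi(y)=\sum_{xy\in A_i}\omega_{xy}\,(p(x)-p(y))\cdot(\xi(x)-\xi(y))=0 .
\]
Translations give $\phi_{A_i}(b_i)=-\phi_{A_i}(a_i)$, and then $\xi=Jp$ gives $\phi_{A_i}(a_i)\cdot J(p(a_i)-p(b_i))=0$. So $\phi_{A_i}(a_i)=\mu_i(p(a_i)-p(b_i))$ for some $\mu_i\in\mathbb{R}$: outside $O$ the set $A_i$ exerts the same forces as the edge $a_ib_i$ with coefficient $\mu_i$. Define $\omega'$ on $G'$ by $\omega$ on the edges of $G-O$ and by $\mu_i$ on $a_ib_i$. As $\omega$ vanishes on $A_0$, $\omega'$ is a stress of $G'$, so $\omega'=0$. Now $\mu_i=0$ means $\phi_{A_i}=0$ everywhere, and the independence of the rows of $A_i$ gives $\omega|_{A_i}=0$.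
\end{proof}

\section{Orbits of vertices and of pairs}\label{sec:orbits}

From now on $\Gamma$ is $C_{2v}$ or $C_{3v}$. The letter $\sigma$ denotes a reflection and $m_\sigma$ its mirror. For $C_{2v}$ the mirrors are the coordinate axes, with $s_1=\operatorname{diag}(1,-1)$, $s_2=\operatorname{diag}(-1,1)$ and $C_2=s_1s_2=-1$. For $C_{3v}$ we write $C=C_3$. Both groups have these properties: two distinct reflections generate $\Gamma$; each $\langle\sigma\rangle$ is a maximal subgroup, having prime index; every proper nontrivial subgroup has prime order. They differ in one respect that will matter: the two mirrors of $C_{2v}$ are perpendicular, while no two mirrors of $C_{3v}$ are.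

\subsection{Admissible vertex sets and generic positions}

A finite $\Gamma$-set $V$ is \emph{admissible} if no vertex is fixed by a nontrivial rotation. The action need not be faithful; this freedom is needed because faithfulness can be lost when orbits are removed. In an admissible set the stabilizer of a vertex is trivial (a \emph{free} vertex) or of the form $\langle\sigma\rangle$ (a \emph{mirror} vertex, said to be \emph{on $m_\sigma$}), since two reflections would generate a rotation. For $C_{2v}$ a mirror orbit is $\{j,C_2j\}$, and both vertices are on the same mirror since the group is abelian. For $C_{3v}$ a mirror orbit has three vertices, one on each mirror, since the three reflections are conjugate.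

Let $P(V)$ be the vector space of maps $p\colon V\to\mathbb{R}^2$ with $p(\gamma v)=\gamma p(v)$. Such a map is obtained by choosing one representative $v$ in each orbit and any point $p(v)$ fixed by $\operatorname{Stab}(v)$. So the orbits are placed independently, and $p(v)$ ranges over $\mathbb{R}^2$ if $v$ is free and over $m_\sigma$ if $v$ is on $m_\sigma$. Accordingly we give the orbit of $v$ the \emph{weight} $n(v)=2$ or $n(v)=1$. An orbit has $|\Gamma|\,n(v)/2$ vertices.

A property holds for \emph{generic} $p$ if it holds outside the zero set of a nonzero polynomial on $P(V)$. Finitely many generic properties hold simultaneously for generic $p$. If $O\subseteq V$ is $\Gamma$-invariant, restriction $P(V)\to P(V\setminus O)$ is a linear surjection, so a property that is generic on $V\setminus O$ is generic on $V$. If some rows of a matrix with polynomial entries are independent at one $p$, a suitable minor is a nonzero polynomial, so they are independent for generic $p$.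

\begin{lemma}\label{lem:generic}
For generic $p\in P(V)$, distinct vertices have distinct nonzero positions, and $p(v)\in m_\sigma$ if and only if $\sigma v=v$.
\end{lemma}

\begin{proof}
Each condition that could fail says that a linear map of $p$ does not vanish, so it suffices to see that the map is not identically zero. The range of $p(v)$ is not $\{0\}$, and it lies in $m_\sigma$ only if $v$ is on $m_\sigma$. Vertices in different orbits are placed independently. If $p(\gamma a)=p(a)$ for all $p$, then $\gamma$ fixes the range of $p(a)$ pointwise, which forces $\gamma\in\operatorname{Stab}(a)$.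
\end{proof}

\subsection{Links and special orbits}

A pair $\{a,b\}$ of distinct vertices is \emph{regular} if its stabilizer in $\Gamma$ is trivial.

\begin{lemma}\label{lem:regular}
Let $V$ be admissible. If $a,b$ lie in different orbits, $\{a,b\}$ is regular unless $a$ and $b$ are on the same mirror. If $a$ is free and $\gamma\neq1$, the pair $\{a,\gamma a\}$ is regular if and only if $\gamma$ has order $3$. A pair inside a mirror orbit is never regular.
\end{lemma}

\begin{proof}
For different orbits the stabilizer of the pair is $\operatorname{Stab}(a)\cap\operatorname{Stab}(b)$. If $a$ is free and $\delta\ne1$ fixes $\{a,\gamma a\}$, then $\delta$ swaps the two vertices, so $\delta=\gamma$ and $\gamma^2=1$; conversely an involution $\gamma$ fixes the pair. In a mirror orbit of $C_{2v}$ the only pair is the whole orbit. In a mirror orbit of $C_{3v}$ the reflection fixing one vertex swaps the other two.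
\end{proof}

A \emph{link} is a $\Gamma$-orbit of regular pairs; it consists of $|\Gamma|$ pairs. Let $L(V)$ be the set of links. We regard links as the edges of a multigraph on the set $V/\Gamma$ of vertex orbits; a link is a \emph{loop} if both ends of its pairs lie in one orbit. By Lemma~\ref{lem:regular} loops occur only for $C_{3v}$ and only at free orbits. There is just one possible loop at $\Gamma a$, because $\{a,C^{-1}a\}=C^{-1}\{Ca,a\}$, and its six pairs form the two triangles $\{C^ia\}$ and $\{C^i\sigma a\}$. For $F\subseteq L(V)$ the \emph{lift} $\widetilde F$ is the graph formed by the pairs in the links of $F$ and their ends, and $d(y)$ is the degree of the orbit $\Gamma y$ in the multigraph $(V/\Gamma,F)$, a loop counting twice.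

A link at $\Gamma y$ that is not a loop has $|\Gamma|$ pairs with exactly one end in $\Gamma y$, spread evenly over that orbit. Hence:
\begin{itemize}
\item a free vertex $v$ has $d(v)$ neighbors in $\widetilde F$, one for each link at $\Gamma v$ that is not a loop and two for a loop; if there is no loop, no neighbor lies in $\Gamma v$;
\item a mirror vertex $j$ on $m_\sigma$ has $2d(j)$ neighbors, none in $\Gamma j$; each link at $\Gamma j$ contributes two neighbors $q,\sigma q$, and $q\ne\sigma q$ because $\{j,q\}$ is regular.
\end{itemize}

Among the orbits of pairs that are not regular, the counts (a) and (b) will allow exactly one, of the following kind. For $C_{2v}$ a \emph{special orbit} is a single pair $\{u,C_2u\}$ with $u$ a mirror vertex. For $C_{3v}$ a \emph{special orbit} is the orbit of any pair fixed by a reflection $\sigma$. An element of order $3$ fixing a pair would fix both vertices, so the stabilizer of the pair is $\langle\sigma\rangle$, and the orbit consists of the three images of the pair under $1,C,C^2$. According as $\sigma$ swaps or fixes the two vertices there are three types: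
\begin{itemize}
\item[($\alpha$)] $\{w,\sigma w\}$ with $w$ free; the orbit is a perfect matching of $\Gamma w$;
\item[($\beta$)] $\{j,\sigma j\}$ with $j$ a mirror vertex not on $m_\sigma$; the orbit is the triangle on $\Gamma j$;
\item[($\gamma$)] $\{j_1,j_2\}$ with $j_1,j_2$ on $m_\sigma$, necessarily in different orbits.
\end{itemize}
For $F\subseteq L(V)$ and $\varepsilon$ either empty or a special orbit, $G(F,\varepsilon)$ denotes the graph on $V$ whose edges are those of $\widetilde F$ and of $\varepsilon$. Example~\ref{ex:prismgood} is a loop with $\varepsilon$ of type ($\alpha$). Example~\ref{ex:k33} is one link with $\varepsilon$ of type ($\gamma$), reduced to $F=\emptyset$ with $\varepsilon$ of type ($\beta$).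

\subsection{The count on links}

What do the Laman inequalities say about $F$? Call a nonempty $A\subseteq L(V)$ \emph{connected} if it is connected as an edge-induced subgraph of the multigraph on $V/\Gamma$. Let $V(A)$ be the set of vertex orbits met by $A$ and $N(A)$ the sum of their weights. The group permutes the components of $\widetilde A$, and does so transitively: the links and vertex orbits met by one component do not meet those of a component outside its orbit, and $A$ is connected. So the stabilizer $S_A$ of a component of $\widetilde A$ is well defined up to conjugacy. We shall often use that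
\begin{equation}\label{eq:stab}
\text{if $y$ and $\gamma y$ lie in the same component of $\widetilde A$, then $\gamma$ stabilizes that component.}
\end{equation}
In particular the stabilizer of a component contains the stabilizers of its vertices. Put
\begin{equation}\label{eq:f}
f(A)=N(A)-\lceil3/|S_A|\rceil=N(A)-3+\rho(S_A),\qquad \rho(S)=\min(|S|-1,2).
\end{equation}
The two expressions agree: for $|S|=1$, $|S|=2$ and $|S|\ge3$ the number subtracted from $N(A)$ is $3$, $2$ and $1$. Call $F\subseteq L(V)$ \emph{independent} if $|A|\le f(A)$ for every connected $A\subseteq F$. The numbers $f(A)$ depend only on $\widetilde A$, so independence does not change when vertex orbits not met by $F$ are added or removed.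

\begin{lemma}\label{lem:sparse}
If $\widetilde F$ is a subgraph of a Laman-sparse graph, then $F$ is independent.
\end{lemma}

\begin{proof}
Let $A\subseteq F$ be connected. Its lift has $|\Gamma|\,|A|$ edges, $|\Gamma|\,N(A)/2$ vertices and $|\Gamma|/|S_A|$ components, all isomorphic. So one component has $|S_A|\,|A|$ edges and $|S_A|\,N(A)/2$ vertices, and the Laman inequality for it reads $|S_A|\,|A|\le|S_A|\,N(A)-3$. Divide by $|S_A|$ and round down.
\end{proof}

\begin{theorem}\label{thm:strong}
Let $V$ be admissible and $G=G(F,\varepsilon)$, with $F\subseteq L(V)$ and $\varepsilon$ empty or a special orbit. The following are equivalent: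
\begin{itemize}
\item[(i)] for generic $p\in P(V)$ the rows of $R(G,p)$ are independent;
\item[(ii)] $|E'|\le2|V'|-3$ for all subgraphs $(V',E')$ of $G$ with $|V'|\ge2$;
\item[(iii)] $|A|\le N(A)-\lceil3/|S_A|\rceil$ for every nonempty connected $A\subseteq F$.
\end{itemize}
\end{theorem}

Condition (iii) does not mention $\varepsilon$, and this is what makes the induction flexible: the special orbit may be deleted or replaced by another one without any combinatorial check. The rounding in \eqref{eq:f} explains why there is room for it. If $S_A=\Gamma$, the bound $|A|\le N(A)-1$ allows $\widetilde A$ at most $2|V'|-|\Gamma|$ edges on its vertex set $V'$. This falls short of $2|V'|-3$ by $1$ for $C_{2v}$ and by $3$ for $C_{3v}$, which are the sizes of the special orbits. One cannot allow several special orbits: Example~\ref{ex:prismbad} has $F=\emptyset$ and three of them.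

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:strong}]
If $(G,p)$ is isostatic, the Laman conditions hold by Lemma~\ref{lem:rank}, and (a)--(d) are the necessary counts.

Conversely, assume the Laman conditions and (a)--(d). By (b) for $C_{2v}$, and by (c) for $C_{3v}$ (where $C$ and $C^{-1}$ fix the same vertices), $V$ is admissible. We show that the edges with nontrivial stabilizer form one special orbit $\varepsilon$.

For $C_{3v}$, no rotation fixes an edge, so such an edge is fixed by a reflection and its orbit is special. The three edges of the orbit have the three conjugate subgroups $\langle\sigma\rangle$ as stabilizers, so every reflection fixes exactly one edge in each such orbit. By (a) there is exactly one such orbit.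

For $C_{2v}$, let $\{u,u'\}$ be the unique edge fixed by $C_2$, given by (b). Since $\Gamma$ is abelian, every $\gamma$ maps this edge to an edge fixed by $C_2$, so $\Gamma$ fixes it. As $C_2$ fixes no vertex, $u'=C_2u$. Each of $s_1,s_2$ fixes or swaps $u,u'$, and their product swaps them, so one of them fixes $u$. Thus $u$ is a mirror vertex and $\varepsilon=\{\{u,C_2u\}\}$ is special. By (a) and (b) no other edge is fixed by $s_1$, $s_2$ or $C_2$.

In both cases $G=G(F,\varepsilon)$ with $F\subseteq L(V)$. By (ii)$\Rightarrow$(i) of Theorem~\ref{thm:strong}, some symmetric realization has rank $|E|=2|V|-3$. This is the largest possible rank, so every $\Gamma$-generic realization has it and is isostatic.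
\end{proof}

In Theorem~\ref{thm:strong}, (i)$\Rightarrow$(ii) is Lemma~\ref{lem:rank} and (ii)$\Rightarrow$(iii) is Lemma~\ref{lem:sparse}. The rest of the paper proves (iii)$\Rightarrow$(i).

\section{The count matroid}\label{sec:matroid}

When an orbit is removed and a new link is inserted, we must know that some choice of the new link preserves independence. The tool is the submodular rank inequality of a matroid, so we first show that the independent sets form one.

Recall the textbook facts. Let $\mathcal{I}$ be a family of subsets of a finite set that contains $\emptyset$ and is closed under taking subsets, and call the minimal sets not in $\mathcal{I}$ \emph{circuits}. Then $\mathcal{I}$ is the family of independent sets of a matroid if and only if \emph{circuit elimination} holds: for circuits $C_1\ne C_2$ and $x\in C_1\cap C_2$, the set $(C_1\cup C_2)-x$ is not in $\mathcal{I}$. In a matroid all maximal independent subsets of a set $K$ have the same size $r(K)$; the rank function $r$ is monotone and submodular, that is, $r(A\cup B)+r(A\cap B)\le r(A)+r(B)$.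

The function $\rho$ on subgroups is invariant under conjugation, monotone, takes values in $\{0,1,2\}$, and satisfies
\begin{equation}\label{eq:rho}
\rho(S_1)+\rho(S_2)\ge\rho(\langle S_1,S_2\rangle)+\rho(S_1\cap S_2).
\end{equation}
If one subgroup contains the other this is an equality. Otherwise both are proper and nontrivial, hence of prime order; then $S_1\cap S_2=1$, the left side is at least $2$ and the right side at most $2$.

For connected $A$ write $\rho(A)=\rho(S_A)$. If $A\subseteq B$ are connected, a component of $\widetilde A$ lies in a component of $\widetilde B$, and by \eqref{eq:stab} its stabilizer stabilizes the latter. So $\rho(A)\le\rho(B)$, and also $N(A)\le N(B)$.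

Every single link $x$ has $f(\{x\})=1$. Between two free orbits the lift is a matching with trivial stabilizers, and $f=4-3$. Between a free orbit and a mirror orbit the components are the paths $v,j,\sigma v$ with stabilizer $\langle\sigma\rangle$, and $f=3-2$. Between two mirror orbits the ends of a pair are on different mirrors, so $S=\Gamma$ and $f=2-1$. For a loop $S=\langle C\rangle$ and $f=2-1$.

For arbitrary $F\subseteq L(V)$ let $\hat f(F)$ be the sum of $f$ over the connected components of $F$, with $\hat f(\emptyset)=0$. An independent set $F$ satisfies $|F|\le\hat f(F)$.

\begin{lemma}[monotonicity]\label{lem:mono}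
If $B\subseteq A\subseteq L(V)$, then $\hat f(B)\le\hat f(A)$.
\end{lemma}

\begin{proof}
It suffices to remove one link $x$ from a component $A'$ of $A$. If $A'=\{x\}$, then $\hat f$ drops by $1$. If $A'-x$ is connected, $N$ and $\rho$ do not increase. Otherwise $A'-x$ has two components $B_1,B_2$ and $V(A')$ is the disjoint union of $V(B_1)$ and $V(B_2)$. Since $\rho(A')\ge\max_i\rho(B_i)$,
\[
f(A')-f(B_1)-f(B_2)=3+\rho(A')-\rho(B_1)-\rho(B_2)\ge3-\min_i\rho(B_i)\ge1 .\qedhere
\]
\end{proof}

For submodularity the difficulty is that $S_{F_1\cup F_2}$ need not be generated by $S_{F_1}$ and $S_{F_2}$: new cycles in $F_1\cup F_2$ can join components of the lift. This happens only when $F_1\cap F_2$ is disconnected or $F_1,F_2$ share vertex orbits outside $F_1\cap F_2$, and then other terms pay for the increase of $\rho$, which is at most $2$.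

\begin{lemma}[submodularity]\label{lem:submod}
If $F_1,F_2$ are connected and $F_1\cap F_2\ne\emptyset$, then
\[
f(F_1)+f(F_2)\ge f(F_1\cup F_2)+\hat f(F_1\cap F_2).
\]
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_c$ ($c\ge1$) be the components of $F_1\cap F_2$. Let $Y$ be the set of orbits in $V(F_1)\cap V(F_2)$ met by no $P_i$, and $N(Y)$ their total weight. Write $\rho_i=\rho(F_i)$, $\mu=\min(\rho_1,\rho_2)$, $\rho_\cup=\rho(F_1\cup F_2)\le2$ and $\pi_i=\rho(P_i)\le\mu$. Since $N(F_1)+N(F_2)=N(F_1\cup F_2)+\sum_iN(P_i)+N(Y)$, the left side minus the right side is
\[
\Delta=N(Y)+3(c-1)+\rho_1+\rho_2-\rho_\cup-\sum_i\pi_i .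
\]

If $c\ge2$, then $\Delta\ge3(c-1)+2\mu-2-c\mu=(c-1)(3-\mu)+\mu-2\ge(3-\mu)+\mu-2=1$.

If $c=1$ and $Y$ contains a free orbit, then $N(Y)\ge2\ge\rho_\cup$ and $\rho_1+\rho_2\ge\pi_1$, so $\Delta\ge0$.

If $c=1$ and $Y$ is nonempty and consists of mirror orbits, both lifts contain a mirror vertex, so $\rho_1,\rho_2\ge1$ by \eqref{eq:stab}, and $\Delta\ge1+\rho_1+\rho_2-2-\mu=\max(\rho_1,\rho_2)-1\ge0$.

Let $c=1$ and $Y=\emptyset$, so that $V(F_1)\cap V(F_2)=V(P_1)$. Fix a component $K_0$ of $\widetilde{P_1}$ with stabilizer $T$, let $K_i\supseteq K_0$ be the component of $\widetilde{F_i}$ containing it, with stabilizer $S_i\supseteq T$, and let $W=\langle S_1,S_2\rangle$. Let $H$ be the union of the graphs $wK_1$ and $wK_2$, $w\in W$. We claim that no edge of the lift of $F_1\cup F_2$ leaves $H$. Let $y$ be a vertex of $wK_1$. The edges of $\widetilde{F_1}$ at $y$ lie in $wK_1$. If an edge of $\widetilde{F_2}$ is incident with $y$, then $\Gamma y\in V(P_1)$, so $y\in\kappa K_0$ for some $\kappa\in\Gamma$. The components $\kappa K_1$ and $wK_1$ of $\widetilde{F_1}$ share $y$, so $\kappa\in wS_1\subseteq W$, and the edge lies in $\kappa K_2\subseteq H$. The argument for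 a vertex of $wK_2$ is the same with the indices exchanged. Hence $H$ contains the component $K$ of the lift of $F_1\cup F_2$ that contains $K_0$. Let $\gamma$ stabilize $K$ and let $y\in K_0$. Then $\gamma y\in H$, say $\gamma y\in wK_i$; also $\gamma y\in\gamma K_i$, so $\gamma\in wS_i\subseteq W$. Therefore $\rho_\cup\le\rho(W)$, and \eqref{eq:rho} gives $\Delta\ge\rho(S_1)+\rho(S_2)-\rho(W)-\rho(S_1\cap S_2)\ge0$.
\end{proof}

\begin{proposition}\label{prop:matroid}
The independent subsets of $L(V)$ are the independent sets of a matroid, and its rank function satisfies $r(K)\le f(K)$ for connected $K$.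
\end{proposition}

\begin{proof}
A circuit $C_1$ contains a connected $A$ with $|A|>f(A)$; as $A$ is not independent, $A=C_1$. So circuits are connected and satisfy $|C_1|\ge f(C_1)+1$. Let $C_1\ne C_2$ be circuits and $x\in C_1\cap C_2$. The proper subset $C_1\cap C_2$ is independent, so by Lemma~\ref{lem:submod}
\[
|C_1\cup C_2|\ge f(C_1)+1+f(C_2)+1-\hat f(C_1\cap C_2)\ge f(C_1\cup C_2)+2 .
\]
By Lemma~\ref{lem:mono} the set $B=(C_1\cup C_2)-x$ satisfies $|B|\ge f(C_1\cup C_2)+1>\hat f(B)$, so it is not independent. This is circuit elimination. If $B\subseteq K$ is independent, then $|B|\le\hat f(B)\le f(K)$.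
\end{proof}

\section{Geometric reductions}\label{sec:moves}

A \emph{triple} $(V,F,\varepsilon)$ consists of an admissible set $V$, a set $F\subseteq L(V)$ and $\varepsilon$ empty or a special orbit. It is \emph{good} if the rows of $R(G(F,\varepsilon),p)$ are independent for some, equivalently for generic, $p\in P(V)$. Let $Z$ be the set of vertex orbits met by $\varepsilon$. Degrees $d$, loops and neighbors always refer to $F$, not to $\varepsilon$. Each lemma in this section deduces the goodness of a triple from that of a triple on fewer vertices.

Because $G(F,\varepsilon)$ and $p$ are symmetric, $\gamma$ carries the edges at $y$ to the edges at $\gamma y$ and their direction vectors to the images under $\gamma$. So whatever equilibrium at $y$ implies for the coefficients of the edges at $y$, equilibrium at $\gamma y$ implies for the coefficients of their images. We therefore check the hypotheses of Lemma~\ref{lem:replace} at one representative only.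

\subsection{Deleting one orbit}

For a $\Gamma$-invariant set $O\subseteq V$ let $B(p)$ be the submatrix of the rigidity matrix formed by the rows of the edges meeting $O$ and the columns of $O$. Its kernel consists of the \emph{pinned motions}: the fields $\xi$ that vanish outside $O$ and satisfy \eqref{eq:motion}. The subgraph induced on $V\setminus O$ is the graph of a triple $(V\setminus O,F',\varepsilon')$, where $F'$ consists of the links of $F$ not meeting $O$, and $\varepsilon'$ is $\varepsilon$ if $\varepsilon$ does not meet $O$ and empty otherwise. We say that $O$ is \emph{deletable} if $B(p)$ has independent rows for some $p\in P(V)$.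

\begin{lemma}\label{lem:deletion}
If $O$ is deletable and $(V\setminus O,F',\varepsilon')$ is good, then $(V,F,\varepsilon)$ is good.
\end{lemma}

\begin{proof}
For generic $p$ both $B(p)$ and the rigidity matrix of the induced subgraph have independent rows. The former says that equilibrium at the vertices of $O$ forces $\omega=0$ on all edges meeting $O$. Apply Lemma~\ref{lem:replace} with $k=0$.
\end{proof}

In particular, $O=\Gamma y$ is deletable if for generic $p$ the direction vectors of the edges at $y$ are linearly independent.

\begin{lemma}\label{lem:D123}
Let $\Gamma y\notin Z$. Then $\Gamma y$ is deletable in each of the following cases: \textup{(1)} $y$ is a mirror vertex and $d(y)\le1$; \textup{(2)} $y$ is free, has no loop, and $d(y)\le2$; \textup{(3)} $y$ is free, has a loop, and $d(y)\le3$.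
\end{lemma}

\begin{proof}
(1) Let $y$ be on $m_\sigma$ with neighbors $q,\sigma q$; if $d(y)=0$ there is nothing to prove. The edge vectors are $z=p(y)-p(q)$ and $\sigma z$, and they are independent if $z$ is neither parallel nor perpendicular to $m_\sigma$. Generically $z$ is not parallel, because $p(q)\notin m_\sigma$, and not perpendicular, because $p(y)$ moves along $m_\sigma$ independently of $p(q)$.

(2) The at most two neighbors lie outside $\Gamma y$ and have distinct positions. Generically $p(y)$ is off the line through them, and different from $p(q)$ if there is one neighbor $q$.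

(3) Here $\Gamma=C_{3v}$. If $d(y)=2$, the rows of $B(p)$ are those of two disjoint equilateral triangles. If $d(y)=3$, let $q\notin\Gamma y$ be the third neighbor. Then $B(p)$ is a $12\times12$ matrix, and we show that a pinned motion $\xi$ vanishes. On the triangle $\{C^iy\}$ it has the form $t+rJp$, and the edges $C^i\{y,q\}$ give, with $z=p(y)-p(q)\neq0$,
\[
0=C^iz\cdot(t+rJC^ip(y))=C^iz\cdot t-r\,p(q)\cdot Jp(y)\qquad(i=0,1,2).
\]
The sum over $i$ gives $r\,p(q)\cdot Jp(y)=0$. Generically $p(q)\cdot Jp(y)\ne0$, since $p(q)\neq0$ and $p(y)$ is free; so $r=0$, and then $t=0$ because the vectors $C^iz$ span the plane. On the triangle $\{C^i\sigma y\}$ the same computation applies to $\sigma y,\sigma q$, since $p(\sigma q)\cdot Jp(\sigma y)=-p(q)\cdot Jp(y)\neq0$.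
\end{proof}

\subsection{Trading an orbit for a link}

An orbit without loop and with $d(y)=n(y)+1$ has one link too many to be deleted. We place $y$ on the line through two of its neighbors, as in Example~\ref{ex:k33}. The new pair has to be regular for two reasons: its $|\Gamma|$ images must be distinct, and regularity rules out the degenerate positions.

\begin{lemma}\label{lem:E1}
Let $v$ be free, $\Gamma v\notin Z$, without loop, with $d(v)=3$ and neighbors $q_1,q_2,q_3$. Let $I$ be $F$ minus the three links at $\Gamma v$. Suppose that $\{q_1,q_2\}$ is regular and its link $x$ is not in $I$. If $(V\setminus\Gamma v,I+x,\varepsilon)$ is good, so is $(V,F,\varepsilon)$.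
\end{lemma}

\begin{proof}
For generic $p\in P(V\setminus\Gamma v)$ the points $p(q_1),p(q_2),p(q_3)$ are not collinear. Indeed, if the $q_i$ lie in one orbit, they are three distinct points on a circle. Otherwise some orbit contains exactly one of them, say $q$. If the three points were collinear for all $p$, fix generic positions of the other two; then the whole range of $p(q)$ would lie in the line through them, so $q$ would be a mirror vertex and that line its mirror. By Lemma~\ref{lem:generic} all three $q_i$ would be on that mirror, and $\{q_1,q_2\}$ would not be regular.

Take $p$ generic on $V\setminus\Gamma v$, let $p(v)$ be the midpoint of $p(q_1)$ and $p(q_2)$, and extend by symmetry. Apply Lemma~\ref{lem:replace} with $O=\Gamma v$, with $A_0$ the link of $\{v,q_3\}$, and, for each $\gamma\in\Gamma$, the path $\gamma q_1,\gamma v,\gamma q_2$ and the pair $\gamma\{q_1,q_2\}$. These $|\Gamma|$ pairs are distinct, and they are not edges, since $x\notin I$ and a link is not a special orbit. At $v$ the edge to $q_3$ is the only one not parallel to the line $p(q_1)p(q_2)$, so equilibrium kills its coefficient, and then the force of the path at $v$ vanishes.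
\end{proof}

\begin{lemma}\label{lem:E2}
Let $j$ be on $m_\sigma$, $\Gamma j\notin Z$, with $d(j)=2$ and neighbors $q_1,\sigma q_1,q_2,\sigma q_2$. Let $I$ be $F$ minus the two links at $\Gamma j$. Suppose that for some $q\in\{q_2,\sigma q_2\}$ the pair $\{q_1,q\}$ is regular and its link $x$ is not in $I$. If $(V\setminus\Gamma j,I+x,\varepsilon)$ is good, so is $(V,F,\varepsilon)$.
\end{lemma}

\begin{proof}
Rename so that $q=q_2$. We claim that for generic $p\in P(V\setminus\Gamma j)$ the vector $\ell=p(q_1)-p(q_2)$ is neither parallel nor perpendicular to $m_\sigma$. If $q_1,q_2$ lie in one orbit, Lemma~\ref{lem:regular} says that $q_1$ is free and $q_2=C^{\pm1}q_1$; then $\ell=(1-C^{\pm1})p(q_1)$ ranges over the whole plane. If they lie in different orbits, a component of $\ell$ vanishes identically only if that component vanishes identically for both $p(q_1)$ and $p(q_2)$. For the component perpendicular to $m_\sigma$ this fails since the $q_i$ are not on $m_\sigma$. For the component along $m_\sigma$ it would put both $q_i$ on a mirror perpendicular to $m_\sigma$, and $\{q_1,q_2\}$ would not be regular.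

Take $p$ generic on $V\setminus\Gamma j$, let $p(j)$ be the point where the line $p(q_1)p(q_2)$ meets $m_\sigma$, and extend by symmetry. This point differs from $p(q_1),p(q_2)\notin m_\sigma$. The edges from $j$ to $q_1,q_2$ are parallel to $\ell$, those to $\sigma q_1,\sigma q_2$ are parallel to $\sigma\ell$, and $\ell,\sigma\ell$ are independent. So equilibrium at $j$ forces the forces of the paths $q_1,j,q_2$ and $\sigma q_1,j,\sigma q_2$ at $j$ to vanish separately. The $|\Gamma|$ paths $\gamma q_1,\gamma j,\gamma q_2$ partition the edges meeting $\Gamma j$, two paths passing through each vertex of $\Gamma j$. Apply Lemma~\ref{lem:replace} with these paths, $A_0=\emptyset$, and the pairs $\gamma\{q_1,q_2\}$, which are distinct and not edges as before.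
\end{proof}

\subsection{Deleting two orbits at once for $C_{2v}$}

For $C_{2v}$ the previous two lemmas can fail for lack of any regular pair among the neighbors. Let $V=\Gamma v\cup\Gamma w$ be two free orbits, and let $F$ consist of the links of $\{v,w\}$, $\{v,s_1w\}$, $\{v,s_2w\}$. This set is independent: two of these links have $N=4$ and $|S|\ge2$ by \eqref{eq:stab}, and all three have $S=\Gamma$, so $f=3$. Both orbits have degree $3$, and the neighbors of each vertex lie in one free orbit, which contains no regular pair. Such configurations require a direct computation, which the symmetry splits into small blocks.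

Let $\Gamma=C_{2v}$. The pinned motions form a space invariant under the action \eqref{eq:action}. As $\Gamma$ is an abelian group of involutions, this space is the direct sum, over the four characters $\chi\colon\Gamma\to\{\pm1\}$, of the subspaces of pinned motions with
\[
\xi(\gamma y)=\chi(\gamma)\,\gamma\,\xi(y).
\]
For $\gamma=\operatorname{diag}(\epsilon,\delta)$ the characters are $1$, $\epsilon\delta$, $\epsilon$, $\delta$. For $\xi$ of this form the equation \eqref{eq:motion} at $\gamma(xy)$ is $\chi(\gamma)$ times the equation at $xy$, so one equation per link suffices. Free orbits are never in $Z$ for this group.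

\begin{lemma}\label{lem:D4}
Let $\Gamma=C_{2v}$, let $v$ be free with $d(v)=3$, let all three neighbors of $v$ lie in one free orbit $\Gamma w$, and let $d(w)\le4$. Then $\Gamma v\cup\Gamma w$ is deletable.
\end{lemma}

\begin{proof}
Choose the representative $w$ so that the vertex of $\Gamma w$ not adjacent to $v$ is $C_2w$; the neighbors are then $w,s_1w,s_2w$. Let $p(v)=(x,y)$, $p(w)=(X,Y)$, $\xi(v)=(a,b)$, $\xi(w)=(c,d)$. In the block of $\chi$ the three links at $\Gamma v$ give
\[
(x-\epsilon X)(a-\chi\epsilon c)+(y-\delta Y)(b-\chi\delta d)=0,\qquad(\epsilon,\delta)=(1,1),\,(1,-1),\,(-1,1).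
\]
The first equation is $(x-X)(a-c)+(y-Y)(b-d)=0$ in every block. We subtract it from the second and third, divide by $2$, solve for $b$ and $a$, and substitute into the first.
\begin{itemize}
\item $\chi=1$. The differences are $yd+Yb=0$ and $xc+Xa=0$. Then $a-c=-(x+X)c/X$ and $b-d=-(y+Y)d/Y$, so $(x^2-X^2)c/X+(y^2-Y^2)d/Y=0$. The solutions form a line, with $(c,d)$ proportional to $(X(y^2-Y^2),-Y(x^2-X^2))$.
\item $\chi=\epsilon\delta$. The differences are $(x-X)c+Y(b-d)=0$ and $X(a-c)+(y-Y)d=0$. Substitution gives $(x-X)(y-Y)(d/X+c/Y)=0$. The solutions form a line, with $(c,d)$ proportional to $(Y,-X)$.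
\item $\chi=\epsilon$. The differences are $yd+Yb=0$ and $X(a-c)+(y-Y)d=0$. Substitution gives $(y-Y)\,d\,(x/X+y/Y)=0$, so $d=b=0$ and $a=c$. The solutions form a line, with $(c,d)$ proportional to $(1,0)$.
\item $\chi=\delta$. Exchanging the two coordinates exchanges $s_1$ and $s_2$ and turns this block into the previous one. The solutions form a line, with $(c,d)$ proportional to $(0,1)$.
\end{itemize}
(The last three lines are the rotation and the two translations of the eight vertices; the first is a nontrivial, fully symmetric motion.) So for generic $p$ the $12$ rows of the edges at $\Gamma v$ have a kernel of dimension $4$ in $\mathbb{R}^{16}$ and are independent. If $d(w)=3$, these are all rows of $B(p)$.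

If $d(w)=4$, the fourth neighbor $q$ of $w$ lies outside $\Gamma v$, whose three links are used up, and outside $\Gamma w$, since there are no loops. So $\xi(q)=0$, and the fourth link adds in each block the equation $(p(w)-p(q))\cdot(c,d)=0$. With $p(q)=(q_x,q_y)\ne0$ the left side takes on the four spanning vectors the values
\[
(X-q_x)X(y^2-Y^2)-(Y-q_y)Y(x^2-X^2),\qquad q_yX-q_xY,\qquad X-q_x,\qquad Y-q_y .
\]
These are nonzero polynomials in $x,y,X,Y$; for the first, look at the coefficient of $y^2$. Hence there is no nonzero pinned motion and the $16\times16$ matrix $B(p)$ is nonsingular.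
\end{proof}

\begin{lemma}\label{lem:D5}
Let $\Gamma=C_{2v}$, let $v$ be free with $d(v)=3$ and neighbors $j,C_2j,z$, all on one mirror, and let $\Gamma j\notin Z$ and $d(j)=2$. Then $\Gamma v\cup\Gamma j$ is deletable.
\end{lemma}

\begin{proof}
The links at $\Gamma j$ are those of $\{v,j\}$ and $\{v,C_2j\}$, so the edges meeting $O=\Gamma v\cup\Gamma j$ are the $12$ edges at $\Gamma v$, and $B(p)$ is a $12\times12$ matrix. The vertex $z$ lies outside $O$; its orbit may belong to $Z$. We may assume that the mirror is the first axis, fixed by $s_1$. Let $p(v)=(x,y)$, $p(j)=(X,0)$, $p(z)=(\zeta,0)$, $\xi(v)=(a,b)$ and $\eta=-\chi(C_2)$. From $s_1j=j$ we get $\xi(j)=(c,0)$ if $\chi(s_1)=1$ and $\xi(j)=(0,c)$ if $\chi(s_1)=-1$; in both cases $\xi(C_2j)=\eta\,\xi(j)$. The edge $vz$ gives $(x-\zeta)a+yb=0$. Subtracting this from the equations of $vj$ and $v\,C_2j$ leaves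
\[
\begin{array}{lll}
\chi(s_1)=1: & (\zeta-X)a-(x-X)c=0, & (\zeta+X)a-\eta(x+X)c=0;\\[2pt]
\chi(s_1)=-1: & (\zeta-X)a-yc=0, & (\zeta+X)a-\eta yc=0 .
\end{array}
\]
Put $\kappa=(\zeta+X)-\eta(\zeta-X)$, which is $2X$ or $2\zeta$ and so generically nonzero. In the first case the determinant $(\zeta+X)(x-X)-\eta(\zeta-X)(x+X)$ has $\kappa$ as coefficient of $x$; in the second case the determinant is $\kappa y$. So generically $a=c=0$, and then $b=0$ since $y\neq0$.
\end{proof}

\subsection{Moving the special orbit for $C_{3v}$}

So far the orbits in $Z$ have not been touched. For $C_{2v}$ and for type ($\beta$) it will never be necessary to touch them. For types ($\alpha$) and ($\gamma$) it can be, and then we remove an orbit of $Z$ and pass the special orbit on to its neighbors. Let $\Gamma=C_{3v}$, and choose coordinates with $\sigma=\operatorname{diag}(1,-1)$. We need one fact about first coordinates.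

\begin{lemma}\label{lem:abscissa}
Let $\Gamma=C_{3v}$ and let $a,b$ be vertices with $\sigma a\neq a$ and $b\notin\{a,\sigma a\}$. Then $p(a)\cdot e_1\ne p(b)\cdot e_1$ for generic $p$.
\end{lemma}

\begin{proof}
No mirror is perpendicular to $m_\sigma$, so $p(a)\cdot e_1$ is not identically zero; this settles the case of different orbits. If $a$ is free and $b=\gamma a$, an identity $\gamma p(a)\cdot e_1=p(a)\cdot e_1$ would give $\gamma^{-1}e_1=e_1$, so $\gamma\in\{1,\sigma\}$, which is excluded. If $a$ is a mirror vertex and $b\in\Gamma a$, then $b$ is the vertex of the orbit on $m_\sigma$; with $p(b)=re_1$, $r\neq0$, we have $p(a)=rC^{\pm1}e_1$, and the two values are $-r/2$ and $r$.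
\end{proof}

\begin{lemma}\label{lem:S1}
Let $\varepsilon$ be of type $(\alpha)$, the orbit of $\{w,\sigma w\}$, and let $d(w)\le2$. Let $I$ be $F$ minus the links at $\Gamma w$. There is an $\varepsilon'$, empty or a special orbit on $V\setminus\Gamma w$, such that $(V,F,\varepsilon)$ is good if $(V\setminus\Gamma w,I,\varepsilon')$ is good.
\end{lemma}

\begin{proof}
Besides its $d(w)$ edges from $F$, the vertex $w$ has the edge to $\sigma w$, with direction $e_2$.

\emph{$d(w)\le1$.} If there is a neighbor $q$, it lies outside $\Gamma w$, and generically $p(w)-p(q)$ is not parallel to $e_2$. So the edge vectors at $w$ are independent and $\Gamma w$ is deletable; take $\varepsilon'=\emptyset$.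

\emph{$d(w)=2$ with a loop.} The edges meeting $\Gamma w$ form the prism of Example~\ref{ex:prismgood}, whose rows are independent. Again $\Gamma w$ is deletable.

\emph{$d(w)=2$ without loop.} Let $q_1\ne q_2$ be the neighbors; they lie outside $O=\Gamma w$. The set $O$ is partitioned into the three pairs $C^i\{w,\sigma w\}$. In both cases below $\varepsilon'$ is the orbit of a pair fixed by $\sigma$, so it is special, its three pairs are distinct, and they are not edges of $\widetilde I$.

Suppose first that $\sigma$ fixes the pair $\{q_1,q_2\}$, and let $\varepsilon'$ be its orbit. Then $\sigma w$ has the same neighbors as $w$, and the edges at $w$ and $\sigma w$ form the set $A=\{w\,\sigma w,\ wq_1,\ wq_2,\ \sigma w\,q_1,\ \sigma w\,q_2\}$. Take $p$ generic on $V$. Then $p(q_1),p(q_2)$ are off the vertical line through $p(w)$ and $p(\sigma w)$, since $p(w)$ is free. So the rows of $A$ are independent: in a stress of $A$, equilibrium at $q_1$ and at $q_2$ kills the two coefficients there, and then equilibrium at $w$ kills the last one. Apply Lemma~\ref{lem:replace} with $A_0=\emptyset$, the sets $C^iA$ and the pairs $C^i\{q_1,q_2\}$; hypothesis (2) holds since all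 edges at a vertex of $O$ lie in the same set $C^iA$.

Suppose now that $\sigma$ does not fix $\{q_1,q_2\}$. Then, after renaming, $\sigma q_1\ne q_1$ and $q_2\ne\sigma q_1$. Let $\varepsilon'$ be the orbit of $\{q_1,\sigma q_1\}$. Take $p$ generic on $V\setminus O$, write $p(q_1)=(a,b)$ with $b\neq0$, put $p(w)=(a,2b)$ and extend by symmetry. The path $q_1,w,\sigma w,\sigma q_1$ lies on the vertical line through $(a,0)$ at heights $b,2b,-2b,-b$, so consecutive points are distinct. By Lemma~\ref{lem:abscissa}, $p(q_2)$ and $p(\sigma q_2)$ are off this line. So equilibrium at $w$ kills the coefficient of $wq_2$, equilibrium at $\sigma w$ kills that of $\sigma w\,\sigma q_2$, and then the force of the path vanishes at $w$ and $\sigma w$. Apply Lemma~\ref{lem:replace} with $A_0$ the link of $\{w,q_2\}$, the three images of the path under $C^i$, and the pairs $C^i\{q_1,\sigma q_1\}$.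
\end{proof}

\begin{lemma}\label{lem:S2}
Let $\varepsilon$ be of type $(\gamma)$, the orbit of $\{j_1,j_2\}$ with $j_1,j_2$ on $m_\sigma$, and let $d(j_1)\le1$. Let $I$ be $F$ minus the links at $\Gamma j_1$. There is an $\varepsilon'$, empty or a special orbit on $V\setminus\Gamma j_1$, such that $(V,F,\varepsilon)$ is good if $(V\setminus\Gamma j_1,I,\varepsilon')$ is good.
\end{lemma}

\begin{proof}
If $d(j_1)=0$, the only edge at $j_1$ goes to $j_2$ and $p(j_1)\ne p(j_2)$, so $\Gamma j_1$ is deletable. Let $d(j_1)=1$, with neighbors $q\neq\sigma q$ outside $\Gamma j_1$, and let $\varepsilon'$ be the orbit of $\{q,\sigma q\}$. Take $p$ generic on $V\setminus\Gamma j_1$ and let $p(j_1)=(p(q)\cdot e_1)e_1$ be the midpoint of $p(q)$ and $p(\sigma q)$. Since $j_2\notin\{q,\sigma q\}$, Lemma~\ref{lem:abscissa} gives $p(j_1)\ne p(j_2)$. At $j_1$ the edge to $j_2$ is horizontal and the other two are vertical, so equilibrium kills the coefficient of $j_1j_2$ and the force of the path $q,j_1,\sigma q$ at $j_1$. Apply Lemma~\ref{lem:replace} with $A_0=\varepsilon$, the three images of the path under $C^i$, and the pairs $C^i\{q,\sigma q\}$.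
\end{proof}

Example~\ref{ex:k33} is the case $q\in\Gamma j_2$ of this lemma.

\section{Finding a link that keeps independence}\label{sec:available}

To use Lemmas~\ref{lem:E1} and \ref{lem:E2} in an induction we need a link $x\notin I$ among the neighbors with $I+x$ independent. The model is the case of a free vertex $v$ whose neighbors lie in three different free orbits. The three links at $v$ and the three links between the neighbors lift to disjoint copies of $K_4$, so together they have rank at most $8-3=5$. If none of the three links between the neighbors could be added to $I$, the triangle they form, of rank $3$, would be spanned by $I$, and the links at $v$ could raise the rank of $I$ by at most $5-3=2$; but they raise it by $3$. The next lemma runs this argument for any stabilizers and reduces the problem to counting distinct links.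

Let $F$ be independent and let $y$ be a vertex without loop with $d(y)=n(y)+1$. Let $\Sigma\subseteq F$ be the set of links at $\Gamma y$, $I=F\setminus\Sigma$, and $Q$ the set of neighbors of $y$. Let $N_Q$ be the total weight of the orbits meeting $Q$, let $S_Q$ be the subgroup generated by all $\gamma$ with $\gamma Q\cap Q\ne\emptyset$, and put
\[
g=N_Q-\lceil3/|S_Q|\rceil\le N_Q-1 .
\]

\begin{lemma}\label{lem:exchange}
We have $g\ge1$. Let $X$ be a set of links of regular pairs contained in $Q$, such that for any two distinct $x,x'\in X$ the lift of $\{x,x'\}$ has a component containing $Q$. If $|X|\ge g$, then some $x\in X$ satisfies $x\notin I$ and $I+x$ is independent.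
\end{lemma}

\begin{proof}
\emph{Upper bound for $K=\Sigma\cup X$.} Every edge of $\widetilde\Sigma$ joins $\Gamma y$ to a vertex outside $\Gamma y$. The set $S_Qy\cup S_QQ$ is closed under adjacency in $\widetilde\Sigma$: the neighbors of $\gamma y$ form $\gamma Q$, and a neighbor of $\gamma q$ ($\gamma\in S_Q$, $q\in Q$) is some $\delta y$ with $\gamma q\in\delta Q$, so that $\delta^{-1}\gamma\in S_Q$ and $\delta\in S_Q$. If $\gamma$ stabilizes the component of $y$, then $\gamma y\in S_Qy$, so $\gamma\in S_Q\operatorname{Stab}(y)=S_Q$, because $\operatorname{Stab}(y)$ preserves $Q$. Each edge of $\widetilde X$ joins two neighbors of some $\gamma y$, so the components of $\widetilde K$ have the same vertex sets as those of $\widetilde\Sigma$. Thus $K$ is connected, $S_K\subseteq S_Q$ and $N(K)=n(y)+N_Q$, and Proposition~\ref{prop:matroid} gives $r(K)\le n(y)+g$. With $X=\emptyset$ this reads $n(y)+1=|\Sigma|\le n(y)+g$, so $g\ge1$.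

\emph{Lower bound for $X$.} Let $A\subseteq X$ be connected with $|A|\ge2$. A component of $\widetilde A$ contains $Q$, so $N(A)=N_Q$ and, by \eqref{eq:stab}, $S_A\supseteq S_Q$. Hence $f(A)\ge g$. Since single links have $f=1$, every subset of $X$ with $g$ elements is independent, and $r(X)\ge g$.

\emph{Conclusion.} If no $x\in X$ is as required, $I$ is a maximal independent subset of $I\cup X$, so $r(I\cup X)=|I|$. Submodularity for $I\cup X$ and $K$, whose union contains $F$ and whose intersection contains $X$, gives
\[
|I|+n(y)+1=r(F)\le r(I\cup X)+r(K)-r(X)\le|I|+n(y),
\]
a contradiction.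
\end{proof}

\begin{lemma}\label{lem:avail1}
Let $F$ be independent, and let $v$ be free, without loop, with $d(v)=3$, neighbors $q_1,q_2,q_3$ and $I$ as above. Then some regular pair $\{q_a,q_b\}$ has a link $x\notin I$ with $I+x$ independent, unless
\begin{itemize}
\item[(M)] $q_1,q_2,q_3$ are on one mirror, or
\item[(T)] $\Gamma=C_{2v}$ and $q_1,q_2,q_3$ lie in one free orbit.
\end{itemize}
\end{lemma}

\begin{proof}
Let $x_{ab}$ be the orbit of $\{q_a,q_b\}$ and $X$ the set of those $x_{ab}$ that are links. Two distinct elements of $X$ come from two pairs that form a path through $q_1,q_2,q_3$, so Lemma~\ref{lem:exchange} applies, and we must show $|X|\ge g$ outside (M) and (T). Regularity is decided by Lemma~\ref{lem:regular}. Note that $g\le3$: if $N_Q=6$ then $S_Q=1$; if $N_Q=5$ then $S_Q$ is the stabilizer of the one mirror vertex, of order $2$; and otherwise $g\le N_Q-1\le3$.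

\emph{Three orbits.} The $x_{ab}$ are distinct, and $|X|$ is the number of pairs not on a common mirror. If this number is $3$, we are done. Otherwise $q_1,q_2$, say, are on $m_\sigma$, and outside (M) the vertex $q_3$ is not, so $|X|=2$. If $q_3$ is free, then $N_Q=4$, $S_Q=\langle\sigma\rangle$ and $g=2$. If $q_3$ is a mirror vertex, then $N_Q=3$ and $g\le2$.

\emph{Two orbits}, say $q_2=\gamma q_1$ and $q_3\notin\Gamma q_1$. We have $x_{13}=x_{23}$ only if an element of $\operatorname{Stab}(q_3)$ maps $q_1$ to $q_2$.
\begin{itemize}
\item $q_1,q_3$ free. Then $x_{13}\neq x_{23}$ are links and $S_Q=\langle\gamma\rangle$. If $\gamma$ has order $2$, then $g=4-2=2$. If $\gamma$ has order $3$, the loop $x_{12}$ is a third link.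
\item $q_1$ free, $q_3$ on $m_\sigma$. Both $x_{13}$ and $x_{23}$ are links. If $\gamma=\sigma$, then $S_Q=\langle\sigma\rangle$ and $g=3-2=1$. If $\gamma\ne\sigma$, then $x_{13}\ne x_{23}$ and $g\le3-1=2$.
\item $q_1$ mirror, $q_3$ free. Then $x_{13}\neq x_{23}$ are links and $g\le3-1=2$.
\item $q_1,q_3$ mirror. Then $g\le2-1=1$. Outside (M), $q_3$ is on a different mirror from $q_1$ or from $q_2$, which gives a link.
\end{itemize}

\emph{One orbit.} A mirror orbit would give $g\le0$, which is impossible. For a free orbit $g\le1$. For $C_{2v}$ this is (T). For $C_{3v}$ the orbit is the union of two $\langle C\rangle$-orbits, so two of the three $q_i$ differ by a rotation of order $3$, and the loop lies in $X$.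
\end{proof}

\begin{lemma}\label{lem:avail2}
Let $F$ be independent, and let $j$ be on $m_\sigma$ with $d(j)=2$, neighbors $q_1,\sigma q_1,q_2,\sigma q_2$ and $I$ as above. Then for some $q\in\{q_2,\sigma q_2\}$ the pair $\{q_1,q\}$ is regular with link $x\notin I$ and $I+x$ independent, unless $\Gamma=C_{2v}$ and
\begin{itemize}
\item[(MM)] $q_1,q_2$ are both on the other mirror, or
\item[(W)] $q_1,q_2$ lie in one free orbit.
\end{itemize}
\end{lemma}

\begin{proof}
Let $X$ consist of those of the orbits of $\{q_1,q_2\}$ and $\{q_1,\sigma q_2\}$ that are links. Since $\{q_1,\sigma q_2\}=\sigma\{\sigma q_1,q_2\}$, this set is symmetric in $q_1$ and $q_2$. If $|X|=2$, the lift contains the path $q_2,q_1,\sigma q_2$; by \eqref{eq:stab} $\sigma$ stabilizes its component, which therefore contains $\sigma q_1$ and all of $Q$. So Lemma~\ref{lem:exchange} applies, and we show $|X|\ge g$. Recall that no $q_i$ is on $m_\sigma$.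

\emph{Different orbits, $q_2$ free} (after exchanging $q_1,q_2$ if necessary). Both pairs are regular. Their links coincide only if an element of $\operatorname{Stab}(q_1)$ maps $q_2$ to $\sigma q_2$, that is, equals $\sigma$; but $\sigma q_1\neq q_1$. So $|X|=2$. If $q_1$ is free, then $S_Q=\langle\sigma\rangle$ and $g=4-2=2$. If $q_1$ is a mirror vertex, then $g\le3-1=2$.

\emph{Different orbits, both mirror.} Here $g\le1$. For $C_{2v}$ this is (MM). For $C_{3v}$, $\sigma$ exchanges the other two mirrors, so $q_2$ and $\sigma q_2$ are on different mirrors, and one of them is not on the mirror of $q_1$.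

\emph{One orbit.} A mirror orbit has at most two vertices not on $m_\sigma$, while $Q$ has four; so the orbit is free, $g\le1$, and $q_2=\gamma q_1$ with $\gamma\notin\{1,\sigma\}$. For $C_{2v}$ this is (W). For $C_{3v}$ either $\gamma$ is a rotation of order $3$, or it is a reflection other than $\sigma$ and $\sigma\gamma$ is a rotation of order $3$; so $X\ne\emptyset$.
\end{proof}

In each of the four exceptions there is no regular pair to choose from at all, by Lemma~\ref{lem:regular}.

\section{Discharging and the end of the proof}\label{sec:discharge}

Let $F\subseteq L(V)$ be independent, let $N$ be the total weight of all vertex orbits, and let $\kappa$ be the number of components of the multigraph $(V/\Gamma,F)$, isolated orbits included. A component with link set $A\neq\emptyset$ has $|A|\le f(A)\le N(A)-1$ links, and an isolated orbit has $0\le n-1$ links. So $|F|\le N-\kappa$, and summing degrees over the orbits,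
\begin{equation}\label{eq:charge}
\sum_{\text{free}}(d-4)+\sum_{\text{mirror}}(d-2)=2|F|-2N\le-2\kappa .
\end{equation}
If $V\neq\emptyset$, there is thus a free orbit with $d\le3$ or a mirror orbit with $d\le1$. This alone does not finish the induction, since the orbit may be of type (M) or (T), or may lie in $Z$. We let the neighbors of the exceptional orbits pay for them. An orbit of type (M) lacks one unit and has three links to mirror orbits, and a mirror orbit of degree $d\ge3$ can afford $\frac13$ on each of its links. An orbit of type (T) lacks one unit and is attached to a free orbit of degree at least $5$. After this the whole deficit in \eqref{eq:charge} sits on $Z$ and forces small degrees there.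

\begin{proposition}\label{prop:main}
Every triple $(V,F,\varepsilon)$ with $F$ independent is good.
\end{proposition}

\begin{proof}
Suppose not, and take a counterexample with $|V|$ minimal. Then $V\ne\emptyset$, so $\kappa\ge1$. Every triple on fewer vertices with an independent set of links is good, and subsets of $F$ are independent. Hence no nonempty invariant set is deletable (Lemma~\ref{lem:deletion}), the hypotheses of Lemmas~\ref{lem:S1} and \ref{lem:S2} do not hold, and those of Lemmas~\ref{lem:E1} and \ref{lem:E2} do not hold with $I+x$ independent.

\emph{Orbits outside $Z$.} By Lemmas~\ref{lem:D123}, \ref{lem:E1} and \ref{lem:avail1}, a free orbit outside $Z$ has $d\ge3$, and if $d=3$ it has no loop and satisfies (M) or (T). We call these orbits \emph{M-orbits} and \emph{T-orbits}; by definition they lie outside $Z$, and T-orbits exist only for $C_{2v}$. By Lemmas~\ref{lem:D123}, \ref{lem:E2} and \ref{lem:avail2}, a mirror orbit outside $Z$ has $d\ge2$, and if $d=2$ then $\Gamma=C_{2v}$ and (MM) or (W) holds. We need two more facts for $C_{2v}$.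

\emph{Fact 1: a mirror orbit $\Gamma j\notin Z$ with $d(j)=2$ is not adjacent to an M-orbit.} Suppose it is adjacent to the M-orbit $\Gamma v$. A free neighbor excludes (MM), so (W) holds and both links at $\Gamma j$ go to $\Gamma v$. Hence two neighbors of $v$ lie in $\Gamma j=\{j,C_2j\}$, and the third is on the same mirror by (M). Then Lemma~\ref{lem:D5} gives a deletable set.

\emph{Fact 2.} Call the free orbit containing the neighbors of a T-orbit its \emph{hub}. \emph{A hub has $d\ge5$, and different T-orbits have different hubs.} The first claim is Lemma~\ref{lem:D4}. Two T-orbits with the same hub would give a connected set of $6$ links with $N=6$ and $f\le5$.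

\emph{Charges.} Give each free orbit the charge $d-4$ and each mirror orbit the charge $d-2$. By \eqref{eq:charge} the total is at most $-2\kappa$. Now every mirror orbit, in $Z$ or not, sends $\frac13$ along each of its links that leads to an M-orbit, and every hub sends $1$ to its T-orbit. The total does not change. For orbits outside $Z$ the new charge is nonnegative:
\begin{itemize}
\item an M-orbit has $-1+3\cdot\frac13=0$, and a T-orbit has $-1+1=0$;
\item a hub has at least $5-4-1=0$, by Fact 2, and any other free orbit with $d\ge4$ keeps $d-4\ge0$;
\item a mirror orbit with $d\ge3$ has at least $d-2-\frac d3=\frac23d-2\ge0$;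
\item a mirror orbit with $d=2$ sends nothing, by Fact 1, and keeps $0$.
\end{itemize}
So the total new charge of the orbits in $Z$ is at most $-2\kappa\le-2$. A mirror orbit in $Z$ has new charge at least $\frac23d-2$.

If $Z=\emptyset$, this says $0\le-2$.

If $\Gamma=C_{2v}$ and $\varepsilon\neq\emptyset$, or $\Gamma=C_{3v}$ and $\varepsilon$ has type ($\beta$), then $Z$ is one mirror orbit $\Gamma u$, and $\frac23d(u)-2\le-2\kappa$ forces $d(u)=0$ and $\kappa=1$. Then $V=\Gamma u$ and $F=\emptyset$, and for $p(u)\ne0$ the framework is a single edge of nonzero length or an equilateral triangle, which has independent rows.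

If $\varepsilon$ has type ($\alpha$), then $Z$ is one free orbit $\Gamma w$. It neither sends nor receives charge, as there are no hubs for $C_{3v}$ and it is not an M-orbit. So $d(w)-4\le-2$, and Lemma~\ref{lem:S1} applies.

If $\varepsilon$ has type ($\gamma$), then $Z=\{\Gamma j_1,\Gamma j_2\}$ and $\frac23(d(j_1)+d(j_2))-4\le-2$. So $d(j_1)+d(j_2)\le3$, one of the two degrees is at most $1$, and Lemma~\ref{lem:S2} applies.

Each case is a contradiction.
\end{proof}

Proposition~\ref{prop:main} is the implication (iii)$\Rightarrow$(i). This completes the proof of Theorem~\ref{thm:strong}, and with it the proof of Theorem~\ref{thm:main} for both $C_{2v}$ and $C_{3v}$.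

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Rigidity of frameworks with},
\texttt{https://eprints.lancs.ac.uk/\allowbreak id/\allowbreak eprint/\allowbreak 137073/\allowbreak 2/\allowbreak serocold\_phdthesis\_all.pdf}

\end{thebibliography}
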